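\title{A Caro--Wei bound for $k$-independent sets}

\begin{abstract}
A set of vertices of a graph is $k$-independent if it induces a subgraph of maximum degree at most $k$. We prove that every finite graph $G$ has a $k$-independent set of size at least $\sum_{v}\frac{k+1}{\deg(v)+k+1}$, which confirms a conjectured extension of the Caro--Wei bound. The proof maximizes a quadratic form to obtain vertex weights that satisfy a system of balance equations, and then rounds the weights by an exchange argument on a family of sets. The maximum of the form determines the $k$-independence number up to a factor $\frac{2k+1}{k+1}$. We also show that the constant $k+1$ cannot be increased, and we determine all graphs for which the bound is attained.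
\end{abstract}

\section{Introduction}

Let $G=(V,E)$ be a finite simple graph with $V\neq\emptyset$, and let $k\ge 0$ be an integer. A set $S\subseteq V$ is \emph{$k$-independent} if every vertex of $S$ has at most $k$ neighbors in $S$, and $\alpha_k(G)$ is the largest size of such a set. Thus $\alpha_0$ is the independence number, and $\alpha_1(G)$ is the largest order of an induced subgraph whose components are single vertices and single edges. We write $d_v$ for the degree of $v$ and ask how large $\alpha_k(G)$ must be in terms of the degrees alone.

For $k=0$ the Caro--Wei bound states that $\alpha_0(G)\ge\sum_v \frac1{d_v+1}$. We recall the short proof, which is used again in Section~\ref{sec:equality}. For an ordering $\pi$ of $V$, let $I(\pi)$ be the set of vertices that precede all their neighbors. Of two adjacent vertices only one can precede the other, so $I(\pi)$ is independent. In a uniformly random ordering, $v$ is the first among the $d_v+1$ vertices of its closed neighborhood with probability $\frac1{d_v+1}$. Hence the average of $|I(\pi)|$ is $\sum_v\frac1{d_v+1}$.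

For $k\ge1$ the first guess is to keep each vertex that is preceded by at most $k$ of its neighbors, which happens with probability $\min\{1,\frac{k+1}{d_v+1}\}$. But a kept vertex may have many kept neighbors that come later, and the sum of these probabilities is not a lower bound for $\alpha_k$. In the star $K_{1,n}$ with $n\ge k+1$, a $k$-independent set that contains the center has at most $k+1\le n$ vertices, so $\alpha_k=n$, while the sum is $n+\frac{k+1}{n+1}$. A more cautious guess gives $v$ the weight $\frac{c}{d_v+c}$ for a constant $c>0$. An isolated vertex then has weight $1$, as it should, the case $c=1$ is the Caro--Wei weight, and the total weight of $K_n$ tends to $c$ while $\alpha_k(K_n)=k+1$ for $n\ge k+1$. The most one can hope for is $c=k+1$, and this is Conjecture~2 of \cite{kindep}: for every graph $G$ and every $k\ge1$,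
\begin{equation}\label{eq:main}
\alpha_k(G)\ \ge\ \sum_{v\in V}\frac{k+1}{d_v+k+1}.
\end{equation}

We prove \eqref{eq:main} for all $k\ge0$ by placing a continuous quantity between its two sides. For $p\in\mathbb R^V$ let
\[
\Phi(p)=(k+1)\sum_{v\in V}\bigl(2p_v-p_v^2\bigr)-2\sum_{uv\in E}p_up_v ,
\qquad
P_k(G)=\frac1{k+1}\max_{p\ge0}\Phi(p),
\]
where $p\ge 0$ means that all coordinates are nonnegative. The maximum exists: for $p\ge0$ we have $\Phi(p)\le(k+1)\sum_v(2p_v-p_v^2)$, so the closed set $\{p\ge0:\Phi(p)\ge0\}$, which contains $0$, is bounded, and $\Phi$ is continuous.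

\begin{theorem}\label{thm:bound}
For every graph $G$ and every $k\ge0$,
\[
\alpha_k(G)\ \ge\ P_k(G)\ \ge\ \sum_{v\in V}\frac{k+1}{d_v+k+1}\;+\;(k+1)\sum_{uv\in E}\frac{(d_u-d_v)^2}{(d_u+k+1)^2(d_v+k+1)^2}.
\]
In particular, \eqref{eq:main} holds.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $k\ge0$.
\begin{enumerate}
\item[(a)] The number $k+1$ is the largest constant $c>0$ such that $\alpha_k(G)\ge\sum_v\frac{c}{d_v+c}$ for all graphs $G$.
\item[(b)] For every graph $G$ we have $P_k(G)\le\alpha_k(G)\le\frac{2k+1}{k+1}P_k(G)$. The lower bound is attained by edgeless graphs and the upper bound by $K_{k+1}$.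
\end{enumerate}
\end{theorem}

The \emph{cocktail-party graph} $K_{m\times2}$ is $K_{2m}$ minus a perfect matching; $K_{2\times2}$ is the $4$-cycle and $K_{3\times 2}$ is the octahedron.

\begin{theorem}\label{thm:equality}
Equality holds in \eqref{eq:main} if and only if
\begin{itemize}
\item $k=0$ and $G$ is a disjoint union of cliques; or
\item $k=1$ and each component of $G$ is $K_1$ or $K_{m\times2}$ for some $m\ge2$; or
\item $k\ge2$ and $G$ has no edges.
\end{itemize}
\end{theorem}

\paragraph{Notation.} Throughout, $\kappa=k+1$ and $q_v=\frac{\kappa}{d_v+\kappa}$, so that the right side of \eqref{eq:main} is $\sum_vq_v$. For $S\subseteq V$, let $e(S)$ be the number of edges with both ends in $S$, and let $\deg_S(v)=|N(v)\cap S|$ for any vertex $v$, in $S$ or not, where $N(v)$ is the set of neighbors of $v$. With $A$ the adjacency matrix of $G$ and $M=A+\kappa I$, we have $\Phi(p)=2\kappa\,\mathbf 1^Tp-p^TMp$.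

\section{The method on cycles and short paths}\label{sec:examples}

Let $k=1$ in this section. On a cycle $C_n$ all weights $q_v$ equal $\frac12$, so \eqref{eq:main} asks for a $1$-independent set with at least $n/2$ vertices. Split the vertices into two classes so that the number of edges inside the classes is as small as possible. A vertex with both neighbors in its own class could be moved to the other class, which would destroy two inner edges and create none. So both classes are $1$-independent, and one of them has at least $n/2$ vertices.

A partition gives every vertex the same share, whereas the end of a path has weight $\frac23$ and an inner vertex has weight $\frac12$. To allow unequal shares, we replace the partition by a list of $N$ sets in which each vertex $v$ lies in a prescribed number $m_v$ of sets, and we again minimize the total number of edges inside the sets. The average size of a set is $\sum_v m_v/N$. If all sets turn out to be $1$-independent, this average is a lower bound for $\alpha_1$.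

The natural choice $m_v=Nq_v$ does not work. On the path $abc$ the weights are $(\frac23,\frac12,\frac23)$; take $N=6$ and multiplicities $(4,3,4)$. Since $4+3>6$, some set contains $a$ and $b$, and some set contains $b$ and $c$, so at least two inner edges are unavoidable. The list
\[
\{a,b,c\},\ \{b\},\ \{b\},\ \{a,c\},\ \{a,c\},\ \{a,c\}
\]
attains this minimum, and its first set is not $1$-independent. The vertex $b$ is stuck because each set that misses $b$ contains both of its neighbors.

This shows which condition is needed. If $v$ has two neighbors in a set that contains it and no move of $v$ helps, then $v$ also has two neighbors in each of the $N-m_v$ sets that miss it, so the multiplicities of its neighbors add up to more than $2(N-m_v)$. This cannot happen if the shares $x_v=m_v/N$ satisfy the \emph{balance equations}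
\[
2x_v+\sum_{u\in N(v)}x_u=2\qquad\text{for all $v$ with } x_v>0 .
\]
On the path $abcd$ they have the solution $x=(\frac45,\frac25,\frac25,\frac45)$. Take $N=5$ and multiplicities $(4,2,2,4)$, and start from an arbitrary list. Moving $b$ from the first set to the last, and then $c$ from the second set to the last, lowers the number of inner edges from $6$ to $4$ to $3$:
\[
\begin{array}{lllll}
\{a,b,c,d\} & \{a,b,c,d\} & \{a,d\} & \{a,d\} & \emptyset\\
\{a,c,d\} & \{a,b,c,d\} & \{a,d\} & \{a,d\} & \{b\}\\
\{a,c,d\} & \{a,b,d\} & \{a,d\} & \{a,d\} & \{b,c\}
\end{array}
\]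
In the last row all sets are $1$-independent. Their average size is $\frac{12}5$, which exceeds $\sum_vq_v=\frac73$.

Two things remain to be shown in general: that balanced weights can always be rounded in this way (Section~\ref{sec:exchange}), and that rational balanced weights of total at least $\sum_vq_v$ exist (Section~\ref{sec:quadratic}). The second point is where $\Phi$ enters: the balance equations are the conditions for its partial derivatives to vanish.

\section{The exchange lemma}\label{sec:exchange}

Fix an integer $N\ge1$ and integers $m_v\in\{0,1,\dots,N\}$ for $v\in V$. A sequence $(S_1,\dots,S_N)$ of subsets of $V$ is \emph{admissible} if each vertex $v$ lies in exactly $m_v$ of the sets. Admissible sequences exist, since we may choose any $m_v$ indices for each $v$, and there are finitely many. An admissible sequence is \emph{optimal} if it minimizes $\sum_{i}e(S_i)$. When all $m_v$ equal $1$, an admissible sequence is a partition of $V$ into $N$ classes, some of which may be empty.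

\begin{lemma}\label{lem:exchange}
Let $(S_1,\dots,S_N)$ be optimal.
\begin{enumerate}
\item[(i)] If $v\in S_i$ and $v\notin S_j$, then $\deg_{S_i}(v)\le\deg_{S_j}(v)$. If equality holds, then moving $v$ from $S_i$ to $S_j$ gives another optimal sequence.
\item[(ii)] Suppose that
\begin{equation}\label{eq:count}
\sum_{u\in N(v)}m_u<\kappa\,(N-m_v+1)\qquad\text{for all $v$ with }m_v\ge1 .
\end{equation}
Then every $S_i$ is $k$-independent, and $\alpha_k(G)\ge\frac1N\sum_vm_v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Replacing $S_i$ by $S_i\setminus\{v\}$ and $S_j$ by $S_j\cup\{v\}$ gives an admissible sequence and changes $\sum_ie(S_i)$ by $\deg_{S_j}(v)-\deg_{S_i}(v)$. By optimality this change is nonnegative, and if it is zero the new sequence is optimal.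

(ii) Suppose that $v\in S_i$ and $\deg_{S_i}(v)\ge\kappa$. By (i), $\deg_{S_j}(v)\ge\kappa$ for each of the $N-m_v$ indices $j$ with $v\notin S_j$, and $i$ is not one of these indices. Counting the pairs $(u,j)$ with $u\in N(v)\cap S_j$ in two ways, we get
\[
\sum_{u\in N(v)}m_u=\sum_{j=1}^N\deg_{S_j}(v)\ \ge\ \kappa\,(N-m_v)+\kappa ,
\]
which contradicts \eqref{eq:count}. So every $S_i$ is $k$-independent. Since $\sum_i|S_i|=\sum_vm_v$, some $S_i$ has at least $\frac1N\sum_vm_v$ elements.
\end{proof}

Condition \eqref{eq:count} is imposed only on vertices that occur in some set; a vertex with $m_v=0$ may have neighbors of any multiplicity. For partitions, \eqref{eq:count} reads $d_v<\kappa N$ for all $v$, and the lemma is a Lov\'asz-type exchange argument: if all degrees are less than $\kappa N$, then every partition into $N$ classes with the fewest inner edges consists of $k$-independent sets.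

\section{Balanced weights from the quadratic form}\label{sec:quadratic}

Since $M$ is symmetric, for all $p,y\in\mathbb R^V$ we have
\begin{equation}\label{eq:expand}
\Phi(p+y)=\Phi(p)+2(\kappa\mathbf 1-Mp)^Ty-y^TMy .
\end{equation}
The coordinate $(Mp)_v$ is $\kappa p_v+\sum_{u\in N(v)}p_u$, so the balance equation at $v$ is $(Mp)_v=\kappa$, and it says that the linear term in \eqref{eq:expand} vanishes in the direction of $v$. Solving $Mp=\kappa\mathbf 1$ on all of $V$ is not an option. For $k=1$ and the star $K_{1,3}$, the equations force each leaf to have weight $1-\frac{x}{2}$, where $x$ is the weight of the center, and then $2x+3(1-\frac x2)=2$ gives $x=-2$. Maximizing $\Phi$ over $p\ge0$ selects a support on which the equations have a positive solution. To apply Lemma~\ref{lem:exchange} we also need this solution to be rational, and we arrange this by making the support minimal.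

\begin{lemma}\label{lem:maximizer}
There is a vector $p\ge 0$ with rational coordinates such that $\sum_vp_v=P_k(G)$ and
\begin{equation}\label{eq:balance}
\sum_{u\in N(v)}p_u=\kappa\,(1-p_v)\qquad\text{for all $v$ with }p_v>0 .
\end{equation}
\end{lemma}

\begin{proof}
Among the maximizers of $\Phi$ over $p\ge0$, choose one whose support $U=\{v:p_v>0\}$ has the fewest elements. The support is not empty, because $\Phi(0)=0$ and $\Phi(e_v)=\kappa$ for a unit vector $e_v$.

Let $v\in U$. For small $|t|$ the vector $p+te_v$ is nonnegative, so \eqref{eq:expand} gives $2t\,(\kappa-(Mp)_v)-\kappa t^2\le0$ for small $t$ of both signs. Hence $(Mp)_v=\kappa$, which is \eqref{eq:balance}. It follows that $p^TMp=\sum_{v\in U}p_v(Mp)_v=\kappa\sum_vp_v$, so $\Phi(p)=\kappa\sum_vp_v$ and $P_k(G)=\sum_vp_v$.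

Let $M_U$ be the principal submatrix of $M$ with rows and columns in $U$. Suppose that $M_U$ is singular. Then there is $y\neq0$ supported on $U$ with $(My)_v=0$ for all $v\in U$, and after replacing $y$ by $-y$ if necessary, some coordinate of $y$ is negative. Both $\kappa\mathbf 1-Mp$ and $My$ vanish on $U$, and $y$ vanishes outside $U$, so \eqref{eq:expand} gives $\Phi(p+ty)=\Phi(p)$ for all real $t$. For $t=\min\{p_v/|y_v|:y_v<0\}$ the vector $p+ty$ is nonnegative and its support is a proper subset of $U$. This contradicts the choice of $p$. So $M_U$ is an invertible integer matrix, the restriction of $p$ to $U$ solves $M_Ux=\kappa\mathbf 1$, and it is rational by Cramer's rule.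
\end{proof}

The identity $\Phi(p)=\kappa\sum_vp_v$ is the reason for working with $\Phi$. We know little about the maximizer $p$, but its total weight is at least $\Phi(p')/\kappa$ for every test vector $p'\ge0$ that we care to choose.

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
\emph{The first inequality.} Take $p$ as in Lemma~\ref{lem:maximizer}. The left side of \eqref{eq:balance} is nonnegative, so $p_v\le1$ for all $v$. Let $N\ge1$ be a common denominator of the $p_v$ and put $m_v=Np_v\in\{0,\dots,N\}$. Multiplying \eqref{eq:balance} by $N$ gives $\sum_{u\in N(v)}m_u=\kappa(N-m_v)$ whenever $m_v\ge1$, so \eqref{eq:count} holds. By Lemma~\ref{lem:exchange}(ii), $\alpha_k(G)\ge\frac1N\sum_vm_v=P_k(G)$.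

\emph{The second inequality.} We use the test vector $q=(q_v)_{v\in V}$. It satisfies \eqref{eq:balance} when $G$ is regular, and in general the error has a favorable sign. Write $2q_uq_v=q_u^2+q_v^2-(q_u-q_v)^2$ for each edge. The term $q_v^2$ occurs for $d_v$ edges, and $(\kappa+d_v)q_v=\kappa$, so
\[
q^TMq=\sum_v(\kappa+d_v)q_v^2-\sum_{uv\in E}(q_u-q_v)^2=\kappa\sum_vq_v-\sum_{uv\in E}(q_u-q_v)^2 .
\]
Therefore
\[
P_k(G)\ \ge\ \frac{\Phi(q)}{\kappa}=\sum_vq_v+\frac1\kappa\sum_{uv\in E}(q_u-q_v)^2 ,
\]
and $q_u-q_v=\dfrac{\kappa\,(d_v-d_u)}{(d_u+\kappa)(d_v+\kappa)}$ gives the stated form.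
\end{proof}

The proof uses no concavity of $\Phi$. When $M$ is positive semidefinite, however, $P_k(G)$ is easy to compute: if $p\ge0$ and $Mp=\kappa\mathbf 1$, then \eqref{eq:expand} reads $\Phi(p+y)=\Phi(p)-y^TMy\le\Phi(p)$, so
\begin{equation}\label{eq:psd}
P_k(G)=\frac{\Phi(p)}{\kappa}=\sum_vp_v .
\end{equation}

\begin{example}
For the path $abcd$ and $k=1$ we have $y^TMy=y_a^2+y_d^2+\sum_{uv\in E}(y_u+y_v)^2\ge0$, so the weights of Section~\ref{sec:examples} give $P_1=\frac{12}5$. The edge term in Theorem~\ref{thm:bound} is $\frac12\cdot2\cdot(\frac23-\frac12)^2=\frac1{36}$, and $\alpha_1=3$ because the whole path is not $1$-independent. The chain of inequalities is $3>\frac{12}5>\frac73+\frac1{36}$.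
\end{example}

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) The constant $c=k+1$ works by Theorem~\ref{thm:bound}. Suppose that $c>0$ works. In $K_n$ with $n\ge k+1$, a set is $k$-independent exactly when it has at most $k+1$ vertices, so $k+1\ge\frac{nc}{n-1+c}$. Letting $n\to\infty$ gives $c\le k+1$.

(b) The lower bound is part of Theorem~\ref{thm:bound}. For the upper bound we test $\Phi$ on a multiple of the indicator vector of a largest $k$-independent set $S$. Let $s=|S|=\alpha_k(G)\ge1$ and $e=e(S)$; then $2e\le ks$, since all degrees inside $S$ are at most $k$. For $p=c\,\mathbf 1_S$ we have $\Phi(p)=2\kappa sc-(\kappa s+2e)c^2$, and $c=\frac{\kappa s}{\kappa s+2e}$ gives $\Phi(p)=\frac{(\kappa s)^2}{\kappa s+2e}$. Hence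
\[
P_k(G)\ \ge\ \frac{\kappa s^2}{\kappa s+2e}\ \ge\ \frac{\kappa s^2}{\kappa s+ks}=\frac{k+1}{2k+1}\,\alpha_k(G).
\]
If $G$ has no edges, then $M=\kappa I$ and \eqref{eq:psd} with $p=\mathbf 1$ gives $P_k(G)=|V|=\alpha_k(G)$. For $G=K_{k+1}$ we have $M=J+kI$ with $J$ the all-ones matrix, and $y^TMy=(\sum_vy_v)^2+k\sum_vy_v^2\ge0$. The row sums of $M$ are $2k+1$, so the constant vector with entries $\frac{\kappa}{2k+1}$ solves $Mp=\kappa\mathbf 1$. By \eqref{eq:psd}, $P_k=\frac{(k+1)^2}{2k+1}$, while $\alpha_k=k+1=\frac{2k+1}{k+1}P_k$.
\end{proof}

For $k=0$, part (b) says that $P_0(G)=\alpha_0(G)$, and for every $k$ the ratio $\alpha_k/P_k$ is less than $2$. The degree bound can be much weaker than $P_k$: for $K_{m,m}$ it is $\frac{2m\kappa}{m+\kappa}<2\kappa$, whereas the indicator vector of one side has $\Phi=\kappa m$, so $P_k\ge m$.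

\section{The graphs that attain the bound}\label{sec:equality}

Both sides of \eqref{eq:main} are additive over components, and \eqref{eq:main} holds for each component. So equality holds for $G$ if and only if it holds for every component. We call a graph \emph{$k$-tight} if equality holds in \eqref{eq:main}.

The graphs listed in Theorem~\ref{thm:equality} are tight. The graph $K_1$ is $k$-tight for every $k$, and $K_m$ is $0$-tight because $\alpha_0(K_m)=1=m\cdot\frac1m$. In $K_{m\times2}$ with $m\ge2$ the non-edges form a matching, so any three vertices span at least two edges, and these share a vertex of degree $2$ in the triple. Hence $\alpha_1(K_{m\times 2})=2$, and $\sum_v\frac2{d_v+2}=2m\cdot\frac{2}{(2m-2)+2}=2$.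

It remains to show that there are no other tight graphs. The principle is the same in all cases: the bound comes from an average, so in a tight graph every set in the average is a largest $k$-independent set, and no local change can enlarge it.

\subsection{The case $k=0$}

\begin{lemma}\label{lem:zero}
Every $0$-tight graph is a disjoint union of cliques.
\end{lemma}

\begin{proof}
Let $Q$ be $0$-tight. The independent sets $I(\pi)$ of the introduction have average size $\alpha_0(Q)$, and none is larger, so $|I(\pi)|=\alpha_0(Q)$ for every ordering $\pi$. Suppose that a vertex $z$ has two nonadjacent neighbors $x,y$. Take two orderings that begin with $z,x,y$ and with $x,y,z$ and agree afterwards. Every vertex outside $\{x,y,z\}$ has the same set of predecessors in both, so the two sets $I(\pi)$ agree outside the triple. Within the triple, the first contains only $z$ and the second contains exactly $x$ and $y$. The sizes differ, a contradiction. So any two neighbors of a vertex are adjacent, the relation ``adjacent or equal'' is transitive, and its classes are cliques with no edges between them.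
\end{proof}

\subsection{A rigid partition for $k\ge1$}

\begin{lemma}\label{lem:rigid}
Let $k\ge1$, and let $G$ be a connected $k$-tight graph with $n\ge2$ vertices. Then $G$ is $t\kappa$-regular for some integer $t\ge1$, $\alpha_k(G)=\frac n{t+1}$, and $V$ has a partition $S_1,\dots,S_{t+1}$ into independent sets of size $\alpha_k(G)$ such that $\deg_{S_i}(v)=\kappa$ whenever $v\notin S_i$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:bound} the edge term vanishes, so $d_u=d_v$ for every edge $uv$. As $G$ is connected with $n\ge2$, it is $d$-regular with $d\ge1$, and $\alpha_k(G)=\frac{n}{d/\kappa+1}$. Let $t=\lfloor d/\kappa\rfloor$. Then $d<\kappa(t+1)$, so Lemma~\ref{lem:exchange}(ii) applies to partitions into $t+1$ classes: in every optimal partition all classes are $k$-independent, and $\alpha_k(G)\ge\frac n{t+1}$. Comparing the two expressions gives $d/\kappa\le t$, hence $d=t\kappa$, $t\ge1$ and $\alpha_k(G)=\frac n{t+1}$. The $t+1$ classes of an optimal partition have size at most $\frac{n}{t+1}$ and cover $V$, so each has size exactly $\frac{n}{t+1}$.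

Fix an optimal partition $S_1,\dots,S_{t+1}$. Let $v\in S_i$ and $r=\deg_{S_i}(v)$. For $j\ne i$, Lemma~\ref{lem:exchange}(i) gives $\deg_{S_j}(v)\ge r$, and equality would produce an optimal partition with a class of size $\frac n{t+1}+1$. So $\deg_{S_j}(v)\ge r+1$ for all $j\neq i$, and $t\kappa=d\ge r+t(r+1)$. If $r\ge k$, the right side is at least $k+t\kappa$, which is larger than $t\kappa$; here we use $k\ge1$. Thus all degrees inside the classes are at most $k-1$.

This slack leaves room for one more vertex. If $v\notin S_i$ and $\deg_{S_i}(v)\le k$, then in $S_i\cup\{v\}$ the vertex $v$ has degree at most $k$ and the others have degree at most $(k-1)+1$, so $S_i\cup\{v\}$ is a $k$-independent set of size $\alpha_k(G)+1$. Hence $\deg_{S_i}(v)\ge\kappa$ whenever $v\notin S_i$. A vertex has $t\kappa$ neighbors and at least $\kappa$ in each of the $t$ classes other than its own, so it has exactly $\kappa$ in each of these and none in its own class.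
\end{proof}

Such a partition does not by itself make a graph tight. The cycle $C_6$ on $\{0,\dots,5\}$ with $k=1$ has one, into even and odd vertices, but replacing $0$ in $\{0,2,4\}$ by its two neighbors gives the $1$-independent set $\{1,2,4,5\}$ of size $4>3$. This exchange of one vertex for two drives the rest of the proof.

Let $G$ and $S_1,\dots,S_{t+1}$ be as in Lemma~\ref{lem:rigid}. Let $u\in S_i$, let $v,w$ be distinct nonadjacent neighbors of $u$, and put
\[
T=(S_i\setminus\{u\})\cup\{v,w\}.
\]
Since $S_i$ is independent, $v,w\notin S_i$, so $|T|=\alpha_k(G)+1$ and $T$ is not $k$-independent. In $T$, the vertices $v$ and $w$ have degree $\kappa-1=k$. So some vertex of $S_i\setminus\{u\}$ has more than $k$ neighbors in $T$, and these can only be $v$ and $w$.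

If $k\ge2$, this is impossible. A triple $u,v,w$ as above does exist: take $u\in S_1$ and two of its $\kappa\ge2$ neighbors in the independent set $S_2$. So for $k\ge2$ the only connected $k$-tight graph is $K_1$, which proves the third case of Theorem~\ref{thm:equality}.

\subsection{Twins in the case $k=1$}

Now $k=1$, $\kappa=2$, and $G$ is $2t$-regular. Write $N_i(v)=N(v)\cap S_i$, so that $|N_i(v)|=2$ for $v\notin S_i$. The exchange shows that $v$ and $w$ have a common neighbor in $S_i$ other than $u$, and each has only two neighbors there:
\begin{equation}\label{eq:swap}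
\text{if $v\ne w$ are nonadjacent neighbors of $u\in S_i$, then } N_i(v)=N_i(w).
\end{equation}
In $K_{m\times2}$ the vertices come in nonadjacent pairs with equal neighborhoods. We use \eqref{eq:swap} to find such pairs in $G$, first relative to one other class and then globally.

Let $u\in S_i$ and $j\ne i$. The two vertices of $N_j(u)$ are nonadjacent, so by \eqref{eq:swap} they have the same two neighbors in $S_i$. One is $u$; call the other $\tau_j(u)$. Thus
\begin{equation}\label{eq:tau}
N_i(x)=\{u,\tau_j(u)\}\quad\text{for both } x\in N_j(u).
\end{equation}
The vertex $u'=\tau_j(u)$ is adjacent to both vertices of $N_j(u)$ and has only two neighbors in $S_j$, so $N_j(u')=N_j(u)$. Applying \eqref{eq:tau} to $u'$ gives $\{u',\tau_j(u')\}=\{u,u'\}$, that is, $\tau_j(\tau_j(u))=u$. In other words, the edges between $S_i$ and $S_j$ form disjoint copies of $K_{2,2}$. The difficulty is that the pairing of $S_i$ might depend on $j$.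

\begin{lemma}\label{lem:twins}
For $u\in S_i$, the vertex $\tau_j(u)$ is the same for all $j\ne i$.
\end{lemma}

\begin{proof}
Fix distinct $j,l\neq i$, and call $u\in S_i$ \emph{split} if $\tau_j(u)\ne\tau_l(u)$. We first show that
\begin{equation}\label{eq:split}
\text{if $u$ is split, then } N_l(x)=N_l(u)\text{ for every } x\in N_j(u).
\end{equation}
Let $x\in N_j(u)$ and $y\in N_l(u)$. By \eqref{eq:tau}, $N_i(x)=\{u,\tau_j(u)\}\ne\{u,\tau_l(u)\}=N_i(y)$, so \eqref{eq:swap} forces $x$ and $y$ to be adjacent. Thus $x$ is adjacent to both vertices of $N_l(u)$, and it has only two neighbors in $S_l$. This proves \eqref{eq:split}.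

Suppose that $u$ is split and let $u'=\tau_j(u)$. Then $\tau_j(u')=u$, while $\tau_l(u')=u$ would give $\tau_l(u)=u'=\tau_j(u)$. So $u'$ is split as well. Take $x\in N_j(u)=N_j(u')$. By \eqref{eq:split} for $u$ and for $u'$, we get $N_l(u)=N_l(x)=N_l(u')$. Then any $y\in N_l(u)$ is adjacent to $u'$, so $u'\in N_i(y)=\{u,\tau_l(u)\}$. But $u'\ne u$ and $u'\neq\tau_l(u)$, a contradiction.
\end{proof}

Write $\tau(u)$ for the common value. Then $\tau$ is an involution of $V$ without fixed points that preserves each class, so $u$ and $\tau(u)$ are nonadjacent, and
\[
N(u)=\bigcup_{j\ne i}N_j(u)=\bigcup_{j\neq i}N_j(\tau(u))=N(\tau(u))\qquad(u\in S_i).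
\]
Let $Q$ be the graph whose vertices are the $n/2$ pairs $\{u,\tau(u)\}$, two pairs being adjacent if $G$ has an edge between them. If $u$ is adjacent to $w$, then so is $\tau(u)$, and then $\tau(w)$ is adjacent to both $u$ and $\tau(u)$. So adjacent pairs are joined by all four edges, and $G$ arises from $Q$ by replacing each vertex by two nonadjacent twins. The $2t$ neighbors of $u$ form $t$ pairs, so $Q$ is $t$-regular, and $Q$ is connected because $G$ is.

This reduces the case $k=1$ to the case $k=0$. The union of the pairs in an independent set of $Q$ is independent in $G$, so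
\[
2\alpha_0(Q)\le\alpha_0(G)\le\alpha_1(G)=\frac{n}{t+1},\qquad\text{that is,}\qquad \alpha_0(Q)\le\frac{|V(Q)|}{t+1}.
\]
The reverse inequality is \eqref{eq:main} for $Q$ with $k=0$. So $Q$ is $0$-tight, and by Lemma~\ref{lem:zero} it is a disjoint union of cliques. Being connected and $t$-regular, $Q$ is $K_{t+1}$, and $G=K_{(t+1)\times2}$ with $t+1\ge2$. Hence the connected $1$-tight graphs are $K_1$ and the graphs $K_{m\times2}$ with $m\ge2$, and the proof of Theorem~\ref{thm:equality} is complete.

\begin{thebibliography}{1}
\bibitem{kindep}
\emph{New results on $k$-independence of graphs},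
\texttt{https://www.combinatorics.org/\allowbreak ojs/\allowbreak index.php/\allowbreak eljc/\allowbreak article/\allowbreak download/\allowbreak v24i2p15/\allowbreak pdf/}
\end{thebibliography}
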